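# Eymard's conjecture (H) and its failure for $SL(3,\mathbb R)\times\mathbb T^{\mathbb N}$

## 1. Compact groups, the integers, amenable groups

Let $G$ be a locally compact group with a fixed left Haar measure, and let $\lambda$ be its left regular representation on $L^2(G)$, $(\lambda(g)\xi)(s)=\xi(g^{-1}s)$. The group von Neumann algebra $L(G)$ is the von Neumann algebra generated by $\lambda(G)$. The Fourier algebra $A(G)$ is the set of functions
$$h(g)=\langle\lambda(g)\xi,\eta\rangle,\qquad \xi,\eta\in L^2(G).$$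
We use the following textbook facts from Eymard (Bull. SMF 92 (1964)).

* (E1) $A(G)$ is the predual of $L(G)$: the pairing is $\langle x,h\rangle=\langle x\xi,\eta\rangle$ for $h$ as above, so $\langle\lambda(g),h\rangle=h(g)$ and $\|h\|\le\|\xi\|\|\eta\|$. It is a Banach algebra under pointwise multiplication, and $A(G)\subset C_0(G)$ with $\|h\|_\infty\le\|h\|$.
* (E2) $A(G)\cap C_c(G)$ is dense in $A(G)$ and contains, for each compact set, a function equal to $1$ on it.

Translations act well on $A(G)$. For $k,k'\in G$ the function $g\mapsto h(kgk')$ satisfies $\langle x,h(k\,\cdot\,k')\rangle=\langle\lambda(k)x\lambda(k'),h\rangle$. This holds for $x=\lambda(g)$, hence for all $x$, because both sides are linear and $\sigma$-weakly continuous in $x$. So translations are isometric. They are also norm continuous in $(k,k')$, because $h(kgk')=\langle\lambda(g)\lambda(k')\xi,\lambda(k)^*\eta\rangle$ and $\lambda$ is strongly continuous.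

The algebra $A(G)$ acts on $L(G)$ by $k\cdot x=(i\otimes k)\delta_G(x)$, where $\delta_G(\lambda(g))=\lambda(g)\otimes\lambda(g)$. Equivalently,
$$\langle k\cdot x,h\rangle=\langle x,kh\rangle\quad(h\in A(G)),\qquad k\cdot\lambda(g)=k(g)\lambda(g).$$
Since multiplication is commutative, $\langle k\cdot x,h\rangle=\langle x,kh\rangle=\langle h\cdot x,k\rangle$. Let $\overline{\,\cdot\,}^w$ denote closure for $\sigma(L(G),A(G))$. The problem, taken from "On Crossed Products" (http://imar.ro/~increst/1976/1_1976.pdf), is to prove or disprove the following statement for every locally compact $G$.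

**Conjecture (H) of P. Eymard.** $x\in\overline{A(G)\cdot x}^w$ for any $x\in L(G)$.

In words: multiplying $x$ by functions of $A(G)$, which decay at infinity, should still let us recover $x$ in the weak limit.

*Compact $G$.* Here $1=\langle\lambda(\cdot)1,1\rangle\in A(G)$ (normalized Haar measure), and $1\cdot x=x$. So (H) is trivial.

*$G=\mathbb Z$.* By Fourier transform $A(\mathbb Z)=\{\hat F:F\in L^1(\mathbb T)\}$ with $\|\hat F\|=\|F\|_1$. The Fejér functions $u_N(n)=\max(1-|n|/N,0)=\hat K_N(n)$ have norm $\|K_N\|_1=1$, and $u_N\hat F=\widehat{K_N*F}\to\hat F$. Hence $\langle u_N\cdot x,h\rangle=\langle x,u_Nh\rangle\to\langle x,h\rangle$, and (H) holds.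

**Proposition 1.** If $A(G)$ has a bounded approximate unit, i.e. a bounded net $(u_i)$ with $\|u_ih-h\|\to0$ for all $h\in A(G)$, then (H) holds. By Leptin's theorem this is the case of amenable $G$.

*Proof.* For each $h\in A(G)$, $\langle u_i\cdot x,h\rangle=\langle x,u_ih\rangle\to\langle x,h\rangle$. So $u_i\cdot x\to x$ in the w-topology. $\square$

What changes in general? If $G$ is not amenable, there is no bounded approximate unit. But the proof used very little. We needed $u_ih\to h$ for one $h$ at a time, only weakly, and the bound on $\|u_i\|$ was not used. The next lemma says exactly what is needed.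

**Lemma 1.** The following are equivalent: (a) (H) holds for $G$; (b) $h\in A(G)$, $x\in L(G)$, $h\cdot x=0$ imply $\langle x,h\rangle=0$; (c) $h\in\overline{A(G)h}$ (norm closure) for every $h\in A(G)$.

*Proof.* $A(G)\cdot x$ is a linear subspace. By Hahn–Banach, $x\notin\overline{A(G)\cdot x}^w$ iff some $h\in A(G)$ has $\langle x,h\rangle\neq0$ and $\langle k\cdot x,h\rangle=0$ for all $k$. As $\langle k\cdot x,h\rangle=\langle h\cdot x,k\rangle$, the last condition is $h\cdot x=0$. This proves (a)$\Leftrightarrow$(b). Likewise $h\notin\overline{A(G)h}$ iff some $x\in L(G)=A(G)^*$ has $\langle x,h\rangle\ne0$ and $0=\langle x,kh\rangle=\langle h\cdot x,k\rangle$ for all $k$, that is $h\cdot x=0$. This proves (b)$\Leftrightarrow$(c). $\square$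

So a counterexample is a pair $(x,h)$ with $h\cdot x=0$ and $\langle x,h\rangle\neq0$.

## 2. Multipliers, and countably many pairs at once

**Definition (multipliers).** $MA(G)$ is the algebra of functions $\varphi$ on $G$ with $\varphi A(G)\subset A(G)$.

Multiplication by $\varphi$ is bounded on $A(G)$ by the closed graph theorem, since norm convergence in $A(G)$ implies pointwise convergence. Let $\|\varphi\|_{MA}$ be its norm. Every $\varphi\in MA(G)$ is continuous: near a given point, $\varphi=\varphi h$ with $h\in A(G)$ equal to $1$ near that point. The adjoint of multiplication by $\varphi$ sends $\lambda(g)$ to $\varphi(g)\lambda(g)$, so $|\varphi|\le\|\varphi\|_{MA}$. Clearly $1\in MA(G)$ and $A(G)\subset MA(G)$.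

*Example.* A continuous homomorphism $\chi:G\to\mathbb T$ is a multiplier of norm $1$: one checks $\chi(g)\langle\lambda(g)\xi,\eta\rangle=\langle\lambda(g)(\bar\chi\xi),\bar\chi\eta\rangle$. If $G$ is not compact, $\chi\notin C_0(G)$, so $\chi\notin A(G)$.

The first thing to try on a non-amenable group is to bound the net $u_i$ only in the multiplier norm. Suppose for instance that $G$ is discrete, $u_i\in A(G)$, $\sup\|u_i\|_{MA}<\infty$, and $u_i\to1$ pointwise. Then $u_ih\to h$ in norm for finitely supported $h$, since $h$ is a finite combination of the $\delta_g\in A(G)$. By density and the uniform bound, $u_ih\to h$ for all $h$, and (H) follows. If even multiplier bounds are not available, we can still ask that $1$ be approximated by $A(G)$ in a weak topology on $MA(G)$, the one given by all functionals $\varphi\mapsto\langle x,\varphi h\rangle$ and their absolutely convergent sums.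

**Definition.** $\mathcal Q(G)$ is the set of functionals on $MA(G)$ of the form
$$q(\varphi)=\sum_n\langle x_n,\varphi h_n\rangle,\qquad x_n\in L(G),\ h_n\in A(G),\ \sum_n\|x_n\|\|h_n\|<\infty,\tag{1}$$
and $|||q|||$ is the infimum of $\sum\|x_n\|\|h_n\|$ over all such representations.

Then $|q(\varphi)|\le|||q|||\,\|\varphi\|_{MA}$. If $\sum_i|||q_i|||<\infty$, choose for each $q_i$ a representation with $\sum_n\|x_n\|\|h_n\|\le|||q_i|||+2^{-i}$ and concatenate them. This shows $\sum_iq_i\in\mathcal Q(G)$.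

*Examples.* Evaluation $\varphi\mapsto\varphi(g)$ is in $\mathcal Q(G)$: take $x=\lambda(g)$ and $h(g)=1$. So is $\varphi\mapsto\int\varphi f$ for $f\in C_c(G)$: take $x=\lambda(f)$ and $h=1$ on $\operatorname{supp}f$.

**Definition (property (M)).** $G$ has (M) if $q\in\mathcal Q(G)$ and $q|_{A(G)}=0$ imply $q(1)=0$.

*Example.* If $A(G)$ has a bounded approximate unit $(u_i)$, then $G$ has (M). Indeed $\langle x_n,u_ih_n\rangle\to\langle x_n,h_n\rangle$ for each $n$, with $|\langle x_n,u_ih_n\rangle|\le\sup_i\|u_i\|\,\|x_n\|\|h_n\|$. So $q(u_i)\to q(1)$.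

If $G$ has (M), then $G$ satisfies (H): when $h\cdot x=0$, the functional $q(\varphi)=\langle x,\varphi h\rangle$ vanishes on $A(G)$, so $\langle x,h\rangle=q(1)=0$. The difference between the two properties is that (H) tests one pair $(x,h)$ and (M) tests countably many pairs at once. The torus $\mathbb T^{\mathbb N}$ closes that difference. Here are the results.

**Theorem 1.** For every locally compact $G$: (H) holds for $G\times\mathbb T^{\mathbb N}$ if and only if $G$ has (M).

**Theorem 2.** $SL(3,\mathbb R)$ does not have (M). Hence (H) fails for $SL(3,\mathbb R)\times\mathbb T^{\mathbb N}$.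

So Conjecture (H) is false in general. It fails for a connected, second countable, locally compact group.

**Theorem 3.** For every locally compact $G$ the following are equivalent: (i) $G$ has the approximation property (AP) of Haagerup–Kraus; (ii) (H) holds for $G\times\Lambda$ for every locally compact $\Lambda$ with AP; (iii) (H) holds for $G\times SU(2)\times\mathbb T^{\mathbb N}$.

Theorem 3 is not needed for the disproof. AP is defined in Section 7.

## 3. $L(G\times\Lambda)$ as bounded families, and the cross terms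

Let $\Lambda$ be compact abelian and $I=\widehat\Lambda$, discrete and written additively; $\chi\in I$ is also regarded as a function on $\Lambda$. On the character $\chi\in L^2(\Lambda)$ the operator $\lambda(t)$ acts as multiplication by $\chi(-t)$. After relabelling $\chi\mapsto-\chi$ we get $L(\Lambda)=\ell^\infty(I)$ with $\lambda(t)=(\chi(t))_\chi$. Hence
$$L(G\times\Lambda)=L(G)\overline\otimes L(\Lambda)=\ell^\infty(I;L(G)),\qquad A(G\times\Lambda)=\ell^1(I;A(G)),$$
$$\langle x,h\rangle=\sum_\chi\langle x_\chi,h_\chi\rangle,\qquad h(g,t)=\langle\lambda(g,t),h\rangle=\sum_\chi h_\chi(g)\chi(t).$$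
Let $\varphi\in A(G)$ or $\varphi=1$, and let $\sigma\in I$. Multiplying $h$ by $\varphi\otimes\sigma$ moves $h_\chi$ to the place $\chi+\sigma$ and multiplies it by $\varphi$. Therefore
$$\langle x,(\varphi\otimes\sigma)h\rangle=\sum_\chi\langle x_{\chi+\sigma},\varphi h_\chi\rangle.\tag{2}$$
The elements $\varphi\otimes\sigma$ with $\varphi\in A(G)$ span a dense subspace of $A(G\times\Lambda)$. So $h\cdot x=0$ if and only if (2) vanishes for all $\varphi\in A(G)$ and all $\sigma\in I$.

**(M) implies (H) for $G\times\Lambda$, for any compact abelian $\Lambda$.** Let $h\cdot x=0$. The functional $q(\varphi)=\sum_\chi\langle x_\chi,\varphi h_\chi\rangle$ is in $\mathcal Q(G)$: only countably many $h_\chi$ are nonzero, and $\sum\|x_\chi\|\|h_\chi\|\le\|x\|\|h\|$. By (2) with $\sigma=0$ it vanishes on $A(G)$. By (M), $\langle x,h\rangle=q(1)=0$. Lemma 1 gives (H) for $G\times\Lambda$, in particular for $G\times\mathbb T^{\mathbb N}$.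

For the converse, suppose $q$ as in (1) vanishes on $A(G)$ and $q(1)\ne0$. We want one pair $(x,h)$ over $G\times\Lambda$ that encodes all the pairs $(x_n,h_n)$. The obvious attempt is to pick distinct $\chi_n\in I$ and to put $h_{\chi_n}=h_n$, $x_{\chi_n}=x_n$, and zero elsewhere (after rescaling so that $\|x_n\|\le1$ and $\sum\|h_n\|<\infty$). At $\sigma=0$, (2) gives exactly $q(\varphi)$, which is what we want. But (2) must vanish for every $\sigma$. If the differences $\chi_m-\chi_n$ $(m\ne n)$ are pairwise distinct, then $\sigma=\chi_m-\chi_n$ gives the single cross term $\langle x_m,\varphi h_n\rangle$, and $q|_{A(G)}=0$ says nothing about it. For instance $x_1=\lambda(g)$, $x_2=-\lambda(g)$, $h_1=h_2$ with $h_1(g)=1$ give $q=0$, while $\langle x_1,\varphi h_2\rangle=\varphi(g)$.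

So spread each pair over many characters. Put $h_\chi=\sum_ne_n(\chi)h_n$ and $x_\chi=\sum_mf_m(\chi)x_m$. For $e\in\ell^1(I)$, $f\in\ell^\infty(I)$ write
$$(e\star f)(\sigma)=\sum_\chi e(\chi)f(\chi+\sigma).$$
Formally (2) becomes $\sum_{n,m}(e_n\star f_m)(\sigma)\langle x_m,\varphi h_n\rangle$. The cross terms disappear, and the diagonal terms keep adding up to a multiple of $q$, if $e_n\star f_m=\delta_{nm}z$ with one function $z$ and $z(0)=1$. The naive choice $e_n=f_n=\delta_{\chi_n}$ fails since $\delta_{\chi_n}\star\delta_{\chi_m}=\delta_{\chi_m-\chi_n}$.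

## 4. A sphere in $\mathbb T^3$ and a biorthogonal system stable under shifts

**Lemma 2.** For $\Lambda=(\mathbb T^3)^{\mathbb N}\cong\mathbb T^{\mathbb N}$ there are $e_n\in\ell^1(I)$, $f_n\in\ell^\infty(I)$ $(n\ge1)$, $z\in\ell^\infty(I)$ with $z(0)=1$, and $C<\infty$ such that
$$\|e_n\|_1\le C,\qquad\sum_n|f_n(\chi)|\le C\ (\chi\in I),\qquad e_n\star f_m=\delta_{nm}\,z.$$

The plan is to find, on one factor, three functions with $e\star a=0$ and $e\star b=a$. Then "$b$ in the $n$-th place and $a$ in all the others" is killed by $e$ in any place but the $n$-th, where $e$ turns it into "$a$ everywhere". Such a triple comes from a smooth function vanishing on a sphere, the uniform measure on the sphere, and a radial derivative of that measure (Schwartz's sphere).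

The dimension of the sphere matters, because $b$ must be bounded. In $\mathbb T$, with the two-point sphere $\{\pm1\}$, the recipe below would give $a(\xi)=\cos\xi$ and $b(\xi)=-\xi\sin\xi$. This $b$ is unbounded on $\mathbb Z$: otherwise $\sin\xi\to0$ as $\xi\to\infty$ in $\mathbb Z$, so $|\cos\xi|\to1$, whereas $\sin(\xi+1)=\sin\xi\cos1+\cos\xi\sin1$ would then have modulus tending to $\sin1\ne0$. The decay of the transform of the measure on $S^2$ repairs this.

*Proof.* **Step 1 (the measure and its radial derivative).** This step defines $a$ and $b$ and bounds them. Let $\mathbb T^3=\mathbb R^3/(2\pi\mathbb Z)^3$, with dual $\mathbb Z^3$ and $\chi_\xi(t)=e^{i\xi\cdot t}$. Let $\mu$ be the uniform probability measure on the unit sphere $S^2\subset(-\pi,\pi)^3$. Under $\mu$ each coordinate is uniformly distributed on $[-1,1]$, so for $\zeta\in\mathbb R^3$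
$$\int e^{i\zeta\cdot\omega}\,d\mu(\omega)=j(|\zeta|),\qquad j(\rho)=\tfrac12\int_{-1}^1e^{i\rho u}\,du=\frac{\sin\rho}{\rho},\qquad\rho j'(\rho)=\cos\rho-\frac{\sin\rho}{\rho}.$$
Put $a(\xi)=\int\chi_\xi\,d\mu=j(|\xi|)$ and $b(\xi)=|\xi|j'(|\xi|)$ for $\xi\in\mathbb Z^3$. Then
$$a(0)=1,\qquad b(0)=0,\qquad|b|\le2,\qquad|a(\xi)|\le\theta:=\sin1<1\ \text{ for }\xi\ne0.$$
For the last bound, note that $|\xi|\ge1$. On $[1,\pi]$ the function $\sin\rho/\rho$ is nonnegative and decreasing, hence at most $\sin1$. For $\rho\ge\pi$ its modulus is at most $1/\pi<\sin1$.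

**Step 2 (the function vanishing on the sphere).** This step constructs $e$ and proves $e\star a=0$, $e\star b=a$. Multiply $\frac12(|t|^2-1)$ by a function in $C_c^\infty((-\pi,\pi)^3)$ that equals $1$ on $\{\frac12\le|t|\le2\}$. This gives $c\in C^\infty(\mathbb T^3)$ with $c(t)=\frac12(|t|^2-1)$ for $\frac12<|t|<2$. Let $e=(e(\xi))\in\ell^1(\mathbb Z^3)$ be its Fourier coefficients, so $c=\sum_\xi e(\xi)\chi_\xi$. Since $c=0$ on $S^2$,
$$(e\star a)(\sigma)=\sum_\xi e(\xi)\int\chi_{\xi+\sigma}\,d\mu=\int c\,\chi_\sigma\,d\mu=0.$$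
Next, for $s$ near $1$,
$$\tfrac12(s^2-1)\int e^{is\sigma\cdot\omega}\,d\mu(\omega)=\int c(s\omega)e^{is\sigma\cdot\omega}\,d\mu(\omega)=\sum_\xi e(\xi)\,j(s|\xi+\sigma|).$$
The $s$-derivative of $j(s|\zeta|)$ is $s^{-1}(\rho j')(s|\zeta|)$, bounded by $2/s$. As $e\in\ell^1$, the right side may be differentiated term by term, and at $s=1$ this gives $\sum_\xi e(\xi)b(\xi+\sigma)=(e\star b)(\sigma)$. The derivative of the left side at $s=1$ is $\int\chi_\sigma\,d\mu=a(\sigma)$. So
$$e\star a=0,\qquad e\star b=a.\tag{3}$$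

**Step 3 (infinite product).** This step places the triple in infinitely many coordinates. Here $I=\bigoplus_{n\ge1}\mathbb Z^3$, with elements $\xi=(\xi_n)$, only finitely many $\xi_n$ being nonzero. Put
$$e_n(\xi)=e(\xi_n)\ \text{ if }\xi_k=0\text{ for all }k\ne n,\ \text{ and }0\text{ otherwise},$$
$$f_n(\xi)=b(\xi_n)\prod_{k\ne n}a(\xi_k),\qquad z(\xi)=\prod_ka(\xi_k).$$
The products are finite because $a(0)=1$. Then $\|e_n\|_1=\|e\|_1$, $|z|\le1$, $z(0)=1$. By (3),
$$(e_n\star f_n)(\sigma)=(e\star b)(\sigma_n)\prod_{k\ne n}a(\sigma_k)=z(\sigma),$$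
and for $n\ne m$
$$(e_n\star f_m)(\sigma)=(e\star a)(\sigma_n)\;b(\sigma_m)\prod_{k\ne n,m}a(\sigma_k)=0.$$

**Step 4 (the sum of the $|f_n|$ is bounded).** Fix $\xi$ and let $N$ be the number of $k$ with $\xi_k\ne0$. If $\xi_n=0$ then $f_n(\xi)=0$ since $b(0)=0$. If $\xi_n\ne0$, then $N-1$ of the factors $a(\xi_k)$, $k\neq n$, have $\xi_k\ne0$, so $|f_n(\xi)|\le2\theta^{N-1}$. Hence $\sum_n|f_n(\xi)|=0$ when $N=0$, and for $N\ge1$
$$\sum_n|f_n(\xi)|\le2N\theta^{N-1}\le2\sum_{l\ge1}l\theta^{l-1}=\frac2{(1-\theta)^2}.$$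
Take $C=\max(\|e\|_1,2(1-\theta)^{-2})$. $\square$

## 5. From a failure of (M) to a failure of (H)

*End of the proof of Theorem 1.* Suppose $G$ fails (M): there is $q$ as in (1) with $q|_{A(G)}=0$ and $q(1)\neq0$. Drop the terms with $x_n=0$, and replace $(x_n,h_n)$ by $(x_n/\|x_n\|,\|x_n\|h_n)$. Then $\|x_n\|\le1$ and $\sum\|h_n\|<\infty$. (If only finitely many terms are left, add zeros.) With Lemma 2 define
$$h_\chi=\sum_ne_n(\chi)h_n,\qquad x_\chi=\sum_mf_m(\chi)x_m.$$

**Step 1 (these are legitimate elements).** We have $\sum_\chi\|h_\chi\|\le\sum_n\|e_n\|_1\|h_n\|\le C\sum\|h_n\|<\infty$ and $\|x_\chi\|\le\sum_m|f_m(\chi)|\le C$. So $h\in A(G\times\Lambda)$ and $x\in L(G\times\Lambda)$.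

**Step 2 (the pairing is a multiple of $q$).** Let $\varphi\in A(G)$ or $\varphi=1$, and $\sigma\in I$. In (2) insert the two series. The resulting triple series over $\chi,n,m$ converges absolutely, being dominated by
$$\sum_{\chi,n}|e_n(\chi)|\,\|\varphi\|_{MA}\|h_n\|\sum_m|f_m(\chi+\sigma)|\le C^2\|\varphi\|_{MA}\sum_n\|h_n\|.$$
So we may sum over $\chi$ first:
$$\langle x,(\varphi\otimes\sigma)h\rangle=\sum_{n,m}(e_n\star f_m)(\sigma)\langle x_m,\varphi h_n\rangle=z(\sigma)\sum_n\langle x_n,\varphi h_n\rangle=z(\sigma)q(\varphi).$$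

**Step 3 (conclusion).** For $\varphi\in A(G)$ this is $0$ for all $\sigma$, so $h\cdot x=0$. For $\varphi=1$, $\sigma=0$ it gives $\langle x,h\rangle=q(1)\ne0$. By Lemma 1, (H) fails for $G\times\Lambda\cong G\times\mathbb T^{\mathbb N}$. Together with Section 3 this proves Theorem 1. $\square$

## 6. Averages over double cosets of $SO(3)$ in $SL(3,\mathbb R)$

To prove Theorem 2 we need $q\in\mathcal Q(G)$ with $q=0$ on $A(G)$ and $q(1)\neq0$. Functions in $A(G)$ vanish at infinity, so one looks for a limit of evaluations, or of averages, at points going to infinity. Evaluations have bounded norm in $MA(G)^*$, so any such net has a weak* cluster point $m\in MA(G)^*$, and $m|_{A(G)}=0$, $m(1)=1$. But this works for every noncompact group, for instance for $\mathbb Z$, which has (M) by Section 2. So for $\mathbb Z$ the cluster point is never in $\mathcal Q(\mathbb Z)$. What is missing is exactly that weak* limits leave $\mathcal Q(G)$, while absolutely convergent series for $|||\cdot|||$ stay in it. For $SL(3,\mathbb R)$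 we shall find averages at infinity whose successive differences are summable in $|||\cdot|||$.

### 6.1. Two lemmas: averaging, and Legendre polynomials near $0$

**Lemma 3 (averaging).** Let $\Omega$ be a compact (Hausdorff) space with a Borel probability measure $P$, $H:\Omega\to A(G)$ norm continuous, $X:\Omega\to L(G)$ bounded and $\sigma$-weakly continuous. Then $q(\varphi)=\int_\Omega\langle X(\omega),\varphi H(\omega)\rangle\,dP(\omega)$ is in $\mathcal Q(G)$ and $|||q|||\le2\sup\|X\|\sup\|H\|$.

*Proof.* The point is to replace an integral of pairs by a countable sum of pairs. The integrand is continuous, because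
$$|\langle X(\omega),\varphi H(\omega)\rangle-\langle X(\omega_0),\varphi H(\omega_0)\rangle|\le\sup\|X\|\,\|\varphi\|_{MA}\|H(\omega)-H(\omega_0)\|+|\langle X(\omega)-X(\omega_0),\varphi H(\omega_0)\rangle|.$$
Let $M=\sup\|H\|$; we may assume $M>0$. Put $H_0=0$. For $l\ge1$ cover the norm compact set $H(\Omega)$ by finitely many balls of radius $M2^{-l}/8$ with centers in $H(\Omega)$, and make the preimages disjoint. This gives a finitely valued Borel function $H_l:\Omega\to H(\Omega)$ with $\sup\|H-H_l\|\le M2^{-l}/8$. Then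
$$\sum_{l\ge0}\sup\|H_{l+1}-H_l\|\le M+\sum_{l\ge1}\frac M8\big(2^{-l}+2^{-l-1}\big)\le2M.$$
Write $H_{l+1}-H_l=\sum_j1_{B_{l,j}}h_{l,j}$, a finite sum with disjoint nonempty Borel sets $B_{l,j}$. The functional $k\mapsto\int_{B_{l,j}}\langle X,k\rangle\,dP$ on $A(G)$ is bounded by $P(B_{l,j})\sup\|X\|$, so it is given by some $x_{l,j}\in A(G)^*=L(G)$ with $\|x_{l,j}\|\le P(B_{l,j})\sup\|X\|$. Then
$$\sum_{l\le L}\sum_j\langle x_{l,j},\varphi h_{l,j}\rangle=\int\langle X,\varphi H_{L+1}\rangle\,dP\longrightarrow q(\varphi)\qquad(L\to\infty),$$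
as $H_L\to H$ uniformly. Since $\|h_{l,j}\|\le\sup\|H_{l+1}-H_l\|$,
$$\sum_{l,j}\|x_{l,j}\|\|h_{l,j}\|\le\sup\|X\|\sum_l\sup\|H_{l+1}-H_l\|\sum_jP(B_{l,j})\le2M\sup\|X\|.\qquad\square$$

**Lemma 4.** There is $C$ with $|P_n(u)-P_n(0)|\le C|u|^{1/2}$ for all $u\in[-1,1]$, $n\ge0$, where $P_n$ is the Legendre polynomial.

*Proof.* As $|P_n|\le1$ on $[-1,1]$, for $|u|>\frac12$ the left side is at most $2\le2\sqrt2|u|^{1/2}$. For $n=0$ it is $0$. Let $|u|\le\frac12$ and $n\ge1$. Laplace's formula reads
$$P_n(u)=\frac1\pi\int_0^\pi w^n\,d\phi,\qquad w=u+i\sqrt{1-u^2}\cos\phi,\qquad|w|^2=1-(1-u^2)\sin^2\phi\le e^{-\frac34\sin^2\phi}.$$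
Since $\sin\phi\ge2\phi/\pi$ on $[0,\frac\pi2]$, for every integer $m\ge1$
$$\frac1\pi\int_0^\pi|w|^m\,d\phi\le\frac2\pi\int_0^{\pi/2}e^{-\frac38m\sin^2\phi}\,d\phi\le\frac2\pi\int_0^\infty e^{-3m\phi^2/(2\pi^2)}\,d\phi=c_0m^{-1/2},\qquad c_0=\sqrt{2\pi/3}.$$
So $|P_n(u)|\le c_0n^{-1/2}$. Differentiating under the integral,
$$|P_n'(u)|\le\frac n\pi\int_0^\pi|w|^{n-1}\Big|1-\frac{iu\cos\phi}{\sqrt{1-u^2}}\Big|\,d\phi,$$
and the last factor is at most $\sqrt{4/3}\le2$. For $n\ge2$ we get $|P_n'(u)|\le2nc_0(n-1)^{-1/2}\le2\sqrt2\,c_0n^{1/2}$. For $n=1$, $P_1'=1\le2\sqrt2\,c_0$. By the mean value theorem,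
$$|P_n(u)-P_n(0)|\le\min\big(2c_0n^{-1/2},\,2\sqrt2\,c_0n^{1/2}|u|\big)\le\big(4\sqrt2\,c_0^2|u|\big)^{1/2}\le3c_0|u|^{1/2},$$
since the minimum of two numbers is at most their geometric mean. $\square$

### 6.2. The averages $M_{\alpha,\beta}$

Now $G=SL(3,\mathbb R)$, $K=SO(3)$, and $U=\{k\in K:ke_1=e_1\}\cong SO(2)$, where $e_1$ is the first basis vector of $\mathbb R^3$. For $\varphi\in MA(G)$, a bounded continuous function, let
$$\varphi^\natural(g)=\int_K\int_K\varphi(kgk')\,dk\,dk',$$
a $K$-biinvariant function. By the singular value decomposition, $g=k\,\mathrm{diag}(\sigma_1,\sigma_2,\sigma_3)k'$ with $k,k'\in O(3)$ and $\sigma_1\ge\sigma_2\ge\sigma_3>0$. As $\det g=1$, $\det k=\det k'$, and replacing $(k,k')$ by $(-k,-k')$ if necessary we may take $k,k'\in K$. So $\varphi^\natural(g)$ depends only on the singular values. Since $\sigma_1\sigma_2\sigma_3=1$, these are determined by the two gaps $\log\sigma_1-\log\sigma_2$ and $\log\sigma_2-\log\sigma_3$. For $\alpha,\beta\ge0$ let $M_{\alpha,\beta}(\varphi)=\varphi^\natural(g)$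 for any $g$ with gaps $(\alpha,\beta)$.

**Step (a): the averages are in $\mathcal Q(G)$.** The aim is a general averaging principle, from which this follows. For $\varphi^{k,k'}(g)=\varphi(kgk')$, $x\in L(G)$, $h\in A(G)$,
$$\langle x,\varphi^{k,k'}h\rangle=\langle\lambda(k)x\lambda(k'),\varphi\,H(k,k')\rangle,\qquad H(k,k')(g)=h(k^{-1}gk'^{-1}).\tag{4}$$
Indeed $\varphi^{k,k'}h=F(k\,\cdot\,k')$ with $F=\varphi H(k,k')\in A(G)$, and $\langle x,F(k\,\cdot\,k')\rangle=\langle\lambda(k)x\lambda(k'),F\rangle$ by Section 1. The map $H$ is norm continuous with $\|H(k,k')\|=\|h\|$. The map $(k,k')\mapsto\lambda(k)x\lambda(k')$ is bounded by $\|x\|$, and it is $\sigma$-weakly continuous, because its pairing with $F$ is $\langle x,F(k\,\cdot\,k')\rangle$ and translations are norm continuous. By Lemma 3 with $\Omega=K\times K$,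
$$\varphi\mapsto\int_K\int_K\langle x,\varphi^{k,k'}h\rangle\,dk\,dk'\ \text{ is in }\mathcal Q(G)\text{ with }|||\cdot|||\le2\|x\|\|h\|.\tag{5}$$
Taking $x=\lambda(g)$ and $h(g)=1$ in (5) gives $\varphi\mapsto\varphi^\natural(g)$. So $M_{\alpha,\beta}\in\mathcal Q(G)$.

**Step (b): two averages that are close in $|||\cdot|||$.** Here we compare $\varphi^\natural$ at two points, using that $\lambda$ of a difference of two measures on $K$ has small norm. Let $D_t=e^{-t/3}\mathrm{diag}(e^t,1,1)\in G$, $t\in\mathbb R$. It commutes with $U$. For $u\in[0,1]$ let $\kappa_u$ be a rotation in the plane of the first two coordinates with $(\kappa_u)_{11}=u$. Let $\mu_u$ be the law of $v\kappa_uv'$, with $v,v'$ independent and Haar distributed on $U$.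

Recall from the representation theory of $SO(3)$: the irreducible representations are $\pi_n$ $(n\ge0)$ with $\dim\pi_n=2n+1$; each has a unit $U$-fixed vector $\xi_n$, unique up to phase; and $\langle\pi_n(k)\xi_n,\xi_n\rangle=P_n(k_{11})$. The operator $\int_U\pi_n(v)\,dv$ is the projection $p_n$ onto $\mathbb C\xi_n$, so $\pi_n(\mu_u)=p_n\pi_n(\kappa_u)p_n=P_n(u)p_n$. The restriction of $\lambda$ to $K$ is a direct sum of copies of the $\pi_n$. By Lemma 4,
$$\|\lambda(\mu_u)-\lambda(\mu_0)\|\le\sup_n|P_n(u)-P_n(0)|\le C|u|^{1/2}.\tag{6}$$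

Next we need $h$ of norm $1$ that is constant on the compact set of interest. Let $\xi$ be the $L^2$-normalized indicator function of $KV$, where $V$ is a compact neighborhood of the identity, and let $h_0(g)=\langle\lambda(g)\xi,\xi\rangle$. For $k\in K$ we have $kKV=KV$, so $\lambda(k)\xi=\xi$ and $h_0=1$ on $K$. Also $\|h_0\|\le1$, hence $\|h_0\|=1$. Put $h(g)=h_0(D_t^{-1}gD_t^{-1})$. Then $\|h\|=1$ and $h=1$ on $D_tKD_t$. With
$$x=\lambda(D_t)\big(\lambda(\mu_u)-\lambda(\mu_0)\big)\lambda(D_t),\qquad\|x\|\le C|u|^{1/2},$$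
we have
$$\langle x,\varphi h\rangle=\int(\varphi h)(D_tlD_t)\,d(\mu_u-\mu_0)(l)=\int\varphi(D_tlD_t)\,d(\mu_u-\mu_0)(l).$$
Apply this to $\varphi^{k,k'}$ and average over $k,k'$, using Fubini: $\varphi$ is replaced by $\varphi^\natural$ on the right. For $l=v\kappa_uv'$ we have $D_tlD_t=vD_t\kappa_uD_tv'$, because $U$ commutes with $D_t$, and $\varphi^\natural$ is $K$-biinvariant. So
$$\int_K\int_K\langle x,\varphi^{k,k'}h\rangle\,dk\,dk'=\varphi^\natural(D_t\kappa_uD_t)-\varphi^\natural(D_t\kappa_0D_t),\tag{7}$$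
and by (5) this functional of $\varphi$ has $|||\cdot|||\le2C|u|^{1/2}$. The bound does not depend on $t$.

**Step (c): the singular values of $D_t\kappa_uD_t$.** This translates (7) into the gaps. Let $t>0$. Up to the scalar $e^{-2t/3}$, $D_t\kappa_uD_t$ consists of the entry $1$ in position $(3,3)$ and the block
$$B=\mathrm{diag}(e^t,1)\,R\,\mathrm{diag}(e^t,1),\qquad R\text{ a rotation with }\cos\vartheta=u.$$
Here $\det B=e^{2t}$ and $\|B\|_{HS}^2=e^{4t}u^2+2e^{2t}(1-u^2)+u^2$. So the singular values of $B$ are $e^{t\pm r}$ with $r\ge0$ and $2e^{2t}\cosh2r=\|B\|_{HS}^2$. Dividing by $2e^{2t}$, this says $\cosh2r-1=u^2(\cosh2t-1)$, i.e.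
$$\sinh r=u\sinh t.$$
Thus $0\le r\le t$, the logarithms of the singular values are, up to a common constant, $t+r\ge t-r\ge0$, and the gaps are $(2r,t-r)$. For $u=0$ they are $(0,t)$.

For $D_{-t}$ the same computation gives singular values $e^{-t\pm r}$ of the block with the same relation, since $\cosh2t$ is even in $t$. Up to a common constant the logarithms are $0\ge-t+r\ge-t-r$, and the gaps are $(t-r,2r)$. For $u=0$ they are $(t,0)$. Moreover
$$u=\frac{\sinh r}{\sinh t}=e^{-(t-r)}\,\frac{1-e^{-2r}}{1-e^{-2t}}\le e^{-(t-r)}.$$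
Given $\alpha,\beta\ge0$ not both zero, take $r=\alpha/2$, $t=\beta+\alpha/2$ with $D_t$, so $t-r=\beta$. Alternatively, take $r=\beta/2$, $t=\alpha+\beta/2$ with $D_{-t}$, so $t-r=\alpha$. In both cases $u=\sinh r/\sinh t\in[0,1]$, and Step (b) yields
$$|||M_{\alpha,\beta}-M_{0,\,\beta+\alpha/2}|||\le2Ce^{-\beta/2},\qquad|||M_{\alpha,\beta}-M_{\alpha+\beta/2,\,0}|||\le2Ce^{-\alpha/2}.\tag{8}$$

**Step (d): zigzag to infinity.** The two estimates (8) join points of the quadrant along two families of lines, and alternating between them we run to infinity with summable cost. Use $(\alpha,\beta)=(2n,2n)$, for which $\beta+\alpha/2=\alpha+\beta/2=3n$: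
$$|||M_{0,3n}-M_{3n,0}|||\le2Ce^{-n}+2Ce^{-n}.$$
Then use $(\alpha,\beta)=(2n-2,2n+4)$, $n\ge1$, for which $\alpha+\beta/2=3n$ and $\beta+\alpha/2=3n+3$:
$$|||M_{3n,0}-M_{0,3n+3}|||\le2Ce^{-(n-1)}+2Ce^{-(n+2)}.$$
For $n=2$, for instance, the route is $(0,6)\to(4,4)\to(6,0)\to(2,8)\to(0,9)$. Hence $|||M_{0,3n+3}-M_{0,3n}|||\le C'e^{-n}$ for $n\ge1$. By the remark on absolutely convergent sums after (1),
$$q:=M_{0,3}+\sum_{n\ge1}\big(M_{0,3n+3}-M_{0,3n}\big)\in\mathcal Q(G),\qquad q(\varphi)=\lim_nM_{0,3n}(\varphi).$$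

**Step (e): $q$ separates $1$ from $A(G)$.** Clearly $q(1)=1$. If $g$ has gaps $(0,3n)$, then $\sigma_1=\sigma_2$, $\sigma_3=e^{-3n}\sigma_1$, and $\sigma_1^3e^{-3n}=1$, so $\sigma_1=e^n$. Every element of $KgK$ has operator norm $e^n$, so these sets eventually leave every compact set. Let $\varphi\in A(G)\subset C_0(G)$. Then $M_{0,3n}(\varphi)$, an average of $\varphi$ over $KgK$, tends to $0$, i.e. $q(\varphi)=0$. So (M) fails for $SL(3,\mathbb R)$. By Theorem 1, (H) fails for $SL(3,\mathbb R)\times\mathbb T^{\mathbb N}$. This proves Theorem 2 and disproves Conjecture (H). $\square$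

## 7. The approximation property and $G\times SU(2)\times\mathbb T^{\mathbb N}$

From now on $S=SU(2)$ with normalized Haar measure. A map $m:L(G)\to L(G)$ is completely bounded if $\|m\|_{cb}=\sup_n\|m\otimes\mathrm{id}_{M_n}\|<\infty$.

**Definition.** $M_0A(G)$ is the space of $u\in MA(G)$ for which the normal map $m_u:L(G)\to L(G)$, $m_u(\lambda(g))=u(g)\lambda(g)$ (the adjoint of multiplication by $u$), is completely bounded; $\|u\|_{M_0A}=\|m_u\|_{cb}$.

Since $\|u\|_{MA}=\|m_u\|\le\|m_u\|_{cb}$, we have $|u|\le\|u\|_{M_0A}$. Moreover $A(G)\subset M_0A(G)$, with $\|u\|_{M_0A}\le\|u\|$: for $u\in A(G)$, $m_u=(i\otimes u)\delta_G$ is a $*$-homomorphism followed by a slice map. Each $g\in L^1(G)$ acts on $M_0A(G)$ by $u\mapsto\int ug$, with norm at most $\|g\|_1$.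

**Definition (Haagerup–Kraus, Trans. AMS 344 (1994)).** $Q(G)$ is the norm closure of $L^1(G)$ in $M_0A(G)^*$. $G$ has AP if $1$ is in the $\sigma(M_0A(G),Q(G))$-closure of $A(G)$.

Do not confuse $Q(G)$ with $\mathcal Q(G)$.

*Examples.* A compact group has AP, because $1\in A(G)$. A bounded approximate unit $(u_i)$ of $A(G)$ also gives AP. Multiplying by a function that is $1$ on a compact set shows that $u_i\to1$ uniformly on compact sets. So $\int u_ig\to\int g$ for $g\in C_c(G)$, and then $q(u_i)\to q(1)$ for all $q\in Q(G)$, by density and boundedness.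

**Facts used.**

* (F1) If $u\in M_0A(G)$, then $u\otimes1\in MA(G\times\Lambda)$ with $\|u\otimes1\|_{MA}\le\|u\|_{M_0A}$ for every locally compact $\Lambda$. Indeed the normal map $m_u\otimes\mathrm{id}$ on $L(G)\overline\otimes L(\Lambda)$ has norm $\le\|m_u\|_{cb}$. It sends $\lambda(g)\otimes\lambda(l)$ to $u(g)\lambda(g)\otimes\lambda(l)$, so its preadjoint is multiplication by $u\otimes1$.
* (F2) If $u\otimes1\in MA(G\times S)$, then $u\in M_0A(G)$ and $\|u\|_{M_0A}\le\|u\otimes1\|_{MA}$. For $h\in A(G)$, $uh\otimes1=(u\otimes1)(h\otimes1)\in A(G\times S)$, so $uh\in A(G)$ by (F3); thus $u\in MA(G)$. Since $SU(2)$ has exactly one irreducible representation in each dimension $n\ge1$, $L(S)$ is the $\ell^\infty$-sum of the $M_n(\mathbb C)$, and $L(G\times S)$ is the $\ell^\infty$-sum of the $L(G)\otimes M_n$. The adjoint of multiplication by $u\otimes1$ is normal and sends $\lambda(g)\otimes\lambda(k)$ to $u(g)\lambda(g)\otimes\lambda(k)$. So it sends $y\otimes y'$ to $m_u(y)\otimes y'$ and equals $m_u\otimes\mathrm{id}_n$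 on each block. Hence $\|m_u\otimes\mathrm{id}_n\|\le\|u\otimes1\|_{MA}$ for all $n$.
* (F3) If $\Phi\in A(G\times S)$, then $\varphi(g)=\int_S\Phi(g,k)\,dk$ is in $A(G)$. With $p=\int_S\lambda(k)\,dk\in L(S)$, $\varphi$ is the element $y\mapsto\langle y\otimes p,\Phi\rangle$ of the predual of $L(G)$.

The facts (F1) and (F2) are due to De Cannière–Haagerup. From Eymard's paper we also use:

* (E3) Let $B(G)$ be the Fourier–Stieltjes algebra. Then $B_\lambda(G)=C^*_\lambda(G)^*\subset B(G)$ isometrically (a bounded functional on $C^*_\lambda(G)$ is given by a continuous function $b$ through $\lambda(f)\mapsto\int bf$), $A(G)\subset B(G)$ isometrically, and $B(G)\cap C_c(G)\subset A(G)$.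

### 7.1. AP lets $A(G)\otimes1$ approximate

**Lemma 5.** If $G$ has AP, then for every locally compact $\Lambda$ and $h\in A(G\times\Lambda)$, $h\in\overline{(A(G)\otimes1)h}$ (norm closure).

*Proof.* Let $x\in L(G\times\Lambda)$ with $\langle x,(\varphi\otimes1)h\rangle=0$ for all $\varphi\in A(G)$. By Hahn–Banach we must show $\langle x,h\rangle=0$. It would be enough that $u\mapsto\langle x,(u\otimes1)h\rangle$ lies in $Q(G)$. We do not show this, but only that it becomes true after smoothing $u$.

**Step 1 (smoothing).** This step defines a smoothed functional $q_f$. Fix $0\le f\in C_c(G)$ with $\int f=1$, and put $h_s(g,l)=h(sg,l)$. For $u\in M_0A(G)$ the function $(u(s^{-1}\,\cdot)\otimes1)h$ is the left translate by $s$ of $(u\otimes1)h_s$. Since $s\mapsto h_s$ is norm continuous, multiplication by $u\otimes1$ is bounded (F1), and translations are isometric and norm continuous, it is a norm continuous function of $s$. Hence with $f*u=\int f(s)u(s^{-1}\,\cdot)\,ds$ the norm integral $\int f(s)(u(s^{-1}\,\cdot)\otimes1)h\,ds$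 exists in $A(G\times\Lambda)$, and evaluating at points shows that it equals $((f*u)\otimes1)h$. Define
$$q_f(u)=\langle x,((f*u)\otimes1)h\rangle=\int f(s)\,\langle(\lambda(s^{-1})\otimes1)x,(u\otimes1)h_s\rangle\,ds.$$

**Step 2 (reduction to elementary functionals).** We claim $q_f\in Q(G)$. The integrand pairing is bounded by $\|x\|\|u\|_{M_0A}\|h_s\|$. Approximate $s\mapsto h_s$ uniformly on $\operatorname{supp}f$ by Borel simple functions $\sum_j1_{B_j}h_j$. Then $q_f$ is a limit in $M_0A(G)^*$ of the functionals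
$$u\mapsto\sum_j\langle(\lambda(F_j)\otimes1)x,(u\otimes1)h_j\rangle,\qquad\lambda(F_j)=\int_{B_j}f(s)\lambda(s^{-1})\,ds,$$
where $F_j(s)=(1_{B_j}f)(s^{-1})\Delta(s^{-1})$ is bounded Borel with compact support ($\Delta$ the modular function). Fix one such term, with $F$ and $h'\in A(G\times\Lambda)$. Approximating $h'$ in norm by sums of $h_1\otimes h_2$, with $h_1\in A(G)\cap C_c(G)$ and $h_2\in A(\Lambda)$, changes the functional by a small amount in $M_0A(G)^*$, again by (F1). With $x'=(i\otimes h_2)(x)\in L(G)$ we have $\langle(\lambda(F)\otimes1)x,uh_1\otimes h_2\rangle=\langle\lambda(F)x',uh_1\rangle$. So it suffices to show that $u\mapsto\langle\lambda(F)x',uh_1\rangle$ is integration against an $L^1$ function.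

**Step 3 (cutting $x'$ down).** Here we replace $x'$ by an element with compact support. Let $w\in A(G)\cap C_c(G)$ be $1$ on $(\operatorname{supp}F)^{-1}\operatorname{supp}h_1$, and let $y=w\cdot x'$. For $v=uh_1$,
$$\langle\lambda(F)x',v\rangle=\int F(s)\langle x',v(s\,\cdot)\rangle\,ds.$$
For $s\in\operatorname{supp}F$, $v(s\,\cdot)$ is supported in $s^{-1}\operatorname{supp}h_1$, where $w=1$. So $\langle x',v(s\,\cdot)\rangle=\langle x',w\,v(s\,\cdot)\rangle=\langle y,v(s\,\cdot)\rangle$. Hence $\langle\lambda(F)x',uh_1\rangle=\langle\lambda(F)y,uh_1\rangle$.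

**Step 4 ($\lambda(F)y$ is convolution by an $L^1$ function).** Let $F^*(s)=\overline{F(s^{-1})}\Delta(s^{-1})$, bounded with compact support, so $\lambda(F)^*=\lambda(F^*)$. Put $k=y^*F^*\in L^2(G)$. For $\zeta\in C_c(G)$,
$$\langle\zeta,k\rangle=\langle y\zeta,F^*\rangle=\langle y,c\rangle=\langle x',wc\rangle,\qquad c(g)=\langle\lambda(g)\zeta,F^*\rangle.$$
If $\operatorname{supp}\zeta$ does not meet the compact set $(\operatorname{supp}w)^{-1}\operatorname{supp}F^*$, then $c=0$ on $\operatorname{supp}w$: $c(g)\neq0$ requires $g^{-1}s\in\operatorname{supp}\zeta$ for some $s\in\operatorname{supp}F^*$. So then $\langle\zeta,k\rangle=0$. Hence $k$ vanishes a.e. off that compact set, and a square integrable function supported in a compact set is in $L^1(G)$. For $\zeta\in C_c(G)$ the right convolution $\eta\mapsto\eta*\zeta$ is bounded on $L^2(G)$ and commutes with $\lambda(G)$, hence with $y^*$. So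
$$y^*\lambda(F^*)\zeta=y^*(F^**\zeta)=(y^*F^*)*\zeta=k*\zeta=\lambda(k)\zeta.$$
Therefore $y^*\lambda(F^*)=\lambda(k)$, and $\lambda(F)y=\lambda(k)^*=\lambda(k^*)$ with $k^*\in L^1(G)$. The functional is $u\mapsto\langle\lambda(k^*),uh_1\rangle=\int u\,h_1k^*$, with $h_1k^*\in L^1(G)$. The claim $q_f\in Q(G)$ follows.

**Step 5 (conclusion).** Let $u_i\in A(G)$ with $u_i\to1$ in $\sigma(M_0A(G),Q(G))$. Then $f*u_i\in A(G)$, being a norm integral of translates, so $q_f(u_i)=0$. On the other hand $q_f(u_i)\to q_f(1)=\langle x,h\rangle$, as $f*1=\int f=1$. So $\langle x,h\rangle=0$. $\square$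

### 7.2. Functionals in $Q(G)$ as sums of pairs over $G\times SU(2)$

**Lemma 6.** Let $B=G\times S$. Every $q\in Q(G)$ has the form $q(u)=\sum_n\langle x_n,(u\otimes1)h_n\rangle$ with $x_n\in L(B)$, $h_n\in A(B)$, $\sum\|x_n\|\|h_n\|<\infty$.

*Proof.* Let $\mathcal Q_S\subset M_0A(G)^*$ be the set of functionals of this form, with $|||q|||=\inf\sum\|x_n\|\|h_n\|$. By (F1) it is the image of the projective tensor product $A(B)\hat\otimes_\pi L(B)$ under a bounded map into $M_0A(G)^*$. So with $|||\cdot|||$ it is a quotient by a closed subspace, that is, a Banach space. The norm $|||\cdot|||$ dominates that of $M_0A(G)^*$.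

**Step 1 (reduction to a norm inequality on $C_c(G)$).** For $g\in C_c(G)$ the functional $u\mapsto\int ug$ is in $\mathcal Q_S$: it equals $\langle\lambda(g)\otimes1,(u\otimes1)(h_1\otimes1)\rangle$ for any $h_1\in A(G)\cap C_c(G)$ with $h_1=1$ on $\operatorname{supp}g$. We claim $|||g|||\le\|g\|_{M_0A(G)^*}$. This suffices. Since $\|\cdot\|_{M_0A^*}\le\|\cdot\|_1$ on $L^1(G)$, $C_c(G)$ is dense in $Q(G)$. So each $q\in Q(G)$ is a sum $\sum g_n$ with $g_n\in C_c(G)$ and $\sum\|g_n\|_{M_0A^*}<\infty$. By the claim the series converges in $\mathcal Q_S$, necessarily to $q$.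

**Step 2 (a norming functional, and its local densities).** Let $g\ne0$ in $C_c(G)$; we may assume $|||g|||\neq0$. Pick $\Theta\in\mathcal Q_S^*$ with $\|\Theta\|=1$ and $\Theta(g)=|||g|||$. Write $\Theta(h,x)$ for its value at $u\mapsto\langle x,(u\otimes1)h\rangle$, so $|\Theta(h,x)|\le\|h\|\|x\|$, and $\tau(g')$ for its value at $g'\in C_c(G)$. If $g'$ is supported in a compact set on which $h_1=1$, then $|\tau(g')|\le\|h_1\|\|g'\|_1$. So for each relatively compact open $V\subset G$ there is $\sigma_V\in L^\infty(V)$ with $\tau(g')=\int\sigma_Vg'$ whenever $\operatorname{supp}g'\subset V$. These agree a.e. on overlaps.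

**Step 3 (the density times $h$ is in $A(B)$).** Let $h\in A(B)\cap C_c(B)$ with $\operatorname{supp}h\subset V\times S$, and $f\in C_c(B)$. Then
$$\langle\lambda(f),(u\otimes1)h\rangle=\int_Gu(g)\Big(\int_Shf(g,k)\,dk\Big)dg,$$
and the inner integral is a function in $C_c(G)$ with support in $V$. Hence
$$\Theta(h,\lambda(f))=\int_B(\sigma_V\otimes1)\,h\,f,\qquad|\Theta(h,\lambda(f))|\le\|h\|\,\|\lambda(f)\|.$$
So $\lambda(f)\mapsto\int(\sigma_V\otimes1)hf$ extends to a bounded functional on $C^*_\lambda(B)$, and by (E3) there is $b\in B_\lambda(B)$, $\|b\|\le\|h\|$, with $\int bf=\int(\sigma_V\otimes1)hf$ for all $f\in C_c(B)$. Thus $b=(\sigma_V\otimes1)h$ a.e. on $V\times S$. Also $\int bf=0$ for $f$ supported off $\operatorname{supp}h$, so the continuous function $b$ vanishes there. So $b\in B(B)\cap C_c(B)\subset A(B)$.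

**Step 4 (the densities are continuous).** Given a compact $L\subset G$, take $h=h_1\otimes1$ with $h_1\in A(G)\cap C_c(G)$, $h_1=1$ on $L$, and $V\supset\operatorname{supp}h_1$. For each $k_0\in S$ the continuous functions $b(g,k)$ and $b(g,kk_0)$ agree a.e., hence everywhere. So $b=\beta\otimes1$ with $\beta$ continuous and $\sigma_Vh_1=\beta$ a.e. on $V$. On the interior of $L$, $\sigma_V=\beta$ a.e. The continuous representatives obtained in this way agree on overlaps. They define a continuous function $\sigma$ on $G$ with $\tau(g')=\int\sigma g'$ for all $g'\in C_c(G)$.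

**Step 5 ($\sigma$ is in the unit ball of $M_0A(G)$).** For $h\in A(B)\cap C_c(B)$ and suitable $V$, the function $b$ of Step 3 is now equal to $(\sigma\otimes1)h$ everywhere. So $(\sigma\otimes1)h\in A(B)$ with norm at most $\|h\|$, because $A(B)$ and $B_\lambda(B)$ are both isometrically contained in $B(B)$. If $h_j\to h$ in $A(B)$ with $h_j\in A(B)\cap C_c(B)$, then $(\sigma\otimes1)h_j$ is Cauchy in $A(B)$, and its limit is the pointwise limit $(\sigma\otimes1)h$. So the bound holds for all $h\in A(B)$, i.e. $\|\sigma\otimes1\|_{MA(B)}\le1$. By (F2), $\sigma\in M_0A(G)$ with $\|\sigma\|_{M_0A}\le1$. Hence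
$$|||g|||=\tau(g)=\int\sigma g\le\|g\|_{M_0A(G)^*}.\qquad\square$$

### 7.3. Proof of Theorem 3

**(i)$\Rightarrow$(ii).** Let $G,\Lambda$ have AP and $h\in A(G\times\Lambda)$. By Lemma 5, $h$ is a norm limit of elements $(\varphi\otimes1)h$, $\varphi\in A(G)$. By Lemma 5 with the roles of $G$ and $\Lambda$ exchanged, $h$ is a limit of elements $(1\otimes\psi)h$, $\psi\in A(\Lambda)$. Multiplying by the bounded multiplier $\varphi\otimes1$, each $(\varphi\otimes1)h$ is a limit of elements $(\varphi\otimes\psi)h$, and $\varphi\otimes\psi\in A(G\times\Lambda)$. So $h\in\overline{A(G\times\Lambda)h}$. This is (c) of Lemma 1 for $G\times\Lambda$.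

**(ii)$\Rightarrow$(iii).** $\Lambda=SU(2)\times\mathbb T^{\mathbb N}$ is compact, so $1\in A(\Lambda)$ and $\Lambda$ has AP.

**(iii)$\Rightarrow$(i).** By Theorem 1 applied to $B=G\times S$, $B$ has (M). Suppose $G$ fails AP. By Hahn–Banach there is $q\in Q(G)$ with $q|_{A(G)}=0$ and $q(1)\neq0$. Write $q$ as in Lemma 6. It lives on functions of $g$ alone, and to get a functional on $MA(B)$ we average over $S$. For $\Phi\in MA(B)$ put
$$q''(\Phi)=\int_S\sum_n\langle x_n,\Phi(\cdot,\cdot\,k)h_n\rangle\,dk.$$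
As in (4), $\langle x_n,\Phi(\cdot,\cdot\,k)h_n\rangle=\langle x_n\lambda(1,k),\Phi\cdot h_n(\cdot,\cdot\,k^{-1})\rangle$. So Lemma 3 for the group $B$, with $\Omega=S$, shows that the $n$-th term, integrated over $S$, is in $\mathcal Q(B)$ with $|||\cdot|||\le2\|x_n\|\|h_n\|$. Sum and integral may be interchanged, since the $n$-th integrand is at most $\|x_n\|\|\Phi\|_{MA}\|h_n\|$. Hence $q''\in\mathcal Q(B)$.

Let $\Phi\in A(B)$. The norm integral $\int_S\Phi(\cdot,\cdot\,k)\,dk$ in $A(B)$ is $\varphi\otimes1$ with $\varphi(g)=\int_S\Phi(g,k)\,dk$, and $\varphi\in A(G)$ by (F3). So $q''(\Phi)=\sum_n\langle x_n,(\varphi\otimes1)h_n\rangle=q(\varphi)=0$. But $q''(1)=\sum_n\langle x_n,h_n\rangle=q(1)\ne0$. This contradicts (M) for $B$. $\square$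

## 8. Lattices, closed subgroups, and the undecided cases

**Lattices.** By Lafforgue–de la Salle (Duke Math. J. 160 (2011)), for $r\ge3$ lattices in $SL_r(\mathbb R)$ or in $SL_r(F)$, $F$ a non-archimedean local field, do not have AP. So by Theorem 3, (H) fails for $\Gamma\times SU(2)\times\mathbb T^{\mathbb N}$ for all such lattices $\Gamma$, e.g. $\Gamma=SL(3,\mathbb Z)$. The counterexample $SL(3,\mathbb R)\times\mathbb T^{\mathbb N}$ of Sections 3–6 does not rely on this citation.

**Closed subgroups.** (H) passes to closed subgroups. Let $H\subset G$ be closed. By Herz's theorem, restriction $A(G)\to A(H)$ is a contractive surjective homomorphism. Let $G$ satisfy (H) and $h\in A(H)$, and lift $h$ to $h'\in A(G)$. By Lemma 1(c), $h'=\lim k_ih'$ in norm with $k_i\in A(G)$. Restricting to $H$, $h=\lim(k_i|_H)h\in\overline{A(H)h}$, and Lemma 1 gives (H) for $H$. Hence (H) fails for every locally compact group containing one of the above groups as a closed subgroup.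

**Scope.** The argument does not decide whether (H) itself holds for $SL(3,\mathbb R)$ or $SL(3,\mathbb Z)$, nor whether a Lie group or a discrete group can violate (H).
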